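\title{Extremal pseudocompact groups of uncountable weight}

\begin{abstract}
Every pseudocompact abelian group of uncountable weight has a proper dense pseudocompact subgroup and admits a strictly finer pseudocompact group topology. We show that both statements fail for non-abelian groups, at every uncountable weight and for one and the same group: for uncountable $\kappa$, the $\Sigma$-product in $A_5^{\,\kappa}$ is an $\omega$-bounded group of weight $\kappa$ with no proper dense pseudocompact subgroup and no strictly finer pseudocompact group topology. More generally, for the $\Sigma$-product of an uncountable family of nontrivial compact metrizable groups the two extremality properties are equivalent, and they hold exactly when all but countably many factors have commutator width below a common finite bound.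
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological groups in this paper are Hausdorff, and \emph{countable} means finite or countably infinite. A topological group is \emph{pseudocompact} if every continuous real-valued function on it is bounded. The \emph{weight} $w(G)$ of a topological group $G$ is the least cardinality of a base for its topology.

A compact group is rigid in two ways. It has no proper dense compact subgroup, because compact subsets of Hausdorff spaces are closed. It has no strictly finer compact group topology, because a continuous bijection from a compact space onto a Hausdorff space is a homeomorphism. When ``compact'' is relaxed to ``pseudocompact'', these two automatic facts become conditions. A pseudocompact group $G$ is \emph{subgroup extremal} if it has no proper dense pseudocompact subgroup, and \emph{refinement extremal} if it admits no pseudocompact group topology strictly finer than its given topology.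

Compact metrizable groups are extremal in both senses (Example~\ref{ex:metrizable}). Large products behave differently. Let $(F_i)_{i\in I}$ be an uncountable family of nontrivial compact metrizable groups and let $K=\prod_{i\in I}F_i$. For $x\in K$ put $\operatorname{supp}x=\{i\in I:x_i\neq1\}$. The \emph{$\Sigma$-product} of the family is the subgroup
\[
\Sigma=\{x\in K:\operatorname{supp}x\text{ is countable}\},
\]
with the topology inherited from $K$. It is a proper dense pseudocompact subgroup of $K$ (see Lemma~\ref{lem:sigma}), so $K$ is not subgroup extremal. A theorem of Comfort and Ross explains the difference: a dense subgroup of a compact group is pseudocompact exactly when it meets every nonempty $G_\delta$-set. In a metrizable group every point is a $G_\delta$-set, so the condition leaves no freedom. In $K$ the condition can be tested on countably many coordinates at a time, and uncountably many coordinates stay free. One would therefore guess that uncountable weight always leaves room for a smaller subgroup and for a larger topology. For abelian groups the guess is a known theorem: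

\begin{quote}
\emph{Every pseudocompact abelian group of uncountable weight admits both a proper dense pseudocompact subgroup and a strictly finer pseudocompact group topology.}
\end{quote}

\noindent Equivalently, a pseudocompact abelian group that is subgroup extremal or refinement extremal is metrizable. Question~3 of \cite{Q} asks whether the parallel statement is valid when the group is not assumed abelian: does every pseudocompact group of uncountable weight (a) admit a proper dense pseudocompact subgroup, and (b) admit a strictly finer pseudocompact group topology?

The answer to both parts is no. We write $[a,b]=aba^{-1}b^{-1}$, and we call a group $G$ \emph{perfect} if it equals the subgroup $[G,G]$ generated by its commutators. This is the algebraic notion; no closure is taken, even when $G$ carries a topology. A topological group is \emph{$\omega$-bounded} if each of its countable subsets has compact closure.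

\begin{theorem}\label{thm:finite}
Let $F$ be a nontrivial finite perfect group, for example $A_5$, let $\kappa$ be an uncountable cardinal, and let $\Sigma\subseteq F^\kappa$ be the $\Sigma$-product. Then $\Sigma$ is an $\omega$-bounded, hence pseudocompact, group of weight $\kappa$ such that
\begin{itemize}
\item[(a)] $\Sigma$ has no proper dense pseudocompact subgroup;
\item[(b)] $\Sigma$ has no strictly finer pseudocompact group topology.
\end{itemize}
\end{theorem}

Among $\Sigma$-products, the extremal ones can be described completely. The \emph{commutator width} $\operatorname{cw}(F)\in\{1,2,\dots,\infty\}$ of a group $F$ is the least $n\ge1$ such that every element of $F$ is a product of $n$ commutators, and $\infty$ if there is no such $n$.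

\begin{theorem}\label{thm:class}
Let $(F_i)_{i\in I}$ be an uncountable family of nontrivial compact metrizable groups, with $\Sigma$-product $\Sigma$. The following are equivalent:
\begin{itemize}
\item[(i)] $\Sigma$ is subgroup extremal;
\item[(ii)] $\Sigma$ is refinement extremal;
\item[(iii)] there is an integer $n\ge1$ such that $\{i\in I:\operatorname{cw}(F_i)>n\}$ is countable;
\item[(iv)] there is a countable set $J_0\subseteq I$ such that the group $\{x\in\Sigma:x_i=1\text{ for all }i\in J_0\}$ is perfect.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:power}
Let $F$ be a nontrivial compact metrizable group and $\kappa$ an uncountable cardinal. The $\Sigma$-product in $F^\kappa$, an $\omega$-bounded group of weight $\kappa$, is subgroup extremal if and only if it is refinement extremal, if and only if $F$ is perfect.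
\end{corollary}

The proofs rest on one observation: pseudocompactness controls countably many coordinates and leaves an uncontrolled error on the others, and commutators remove this error. In a dense pseudocompact subgroup $H$ of $\Sigma$, two elements can be chosen with prescribed values on a countable set and with errors on disjoint sets of coordinates, so that their commutator has no error at all (Lemma~\ref{lem:comm}). For a finer pseudocompact group topology, the error is a central subgroup of the completion (Lemma~\ref{lem:central}), and commutators do not see central elements. When the commutator widths are bounded, every element is a short product of commutators and both extremality properties follow. When they are not, $\Sigma$ has many discontinuous homomorphisms onto abelian groups, and one such homomorphism destroys both properties at once.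

Section~\ref{sec:background} collects the background. Section~\ref{sec:hom} shows how a homomorphism onto an abelian group destroys extremality, and Section~\ref{sec:width} treats commutator width. Section~\ref{sec:comm} contains the two lemmas on commutators and the proof of Theorem~\ref{thm:finite}, which needs nothing from later sections. Sections~\ref{sec:bounded} and~\ref{sec:unbounded} prove Theorem~\ref{thm:class}, and Section~\ref{sec:powers} proves Corollary~\ref{cor:power} and gives path-connected examples.

\section{Pseudocompact groups and $\Sigma$-products}\label{sec:background}

A topological group $G$ is \emph{totally bounded} if for every neighborhood $U$ of $1$ there is a finite set $S\subseteq G$ with $G=SU$. A \emph{$G_\delta$-set} is an intersection of countably many open sets, and a subset of a space is \emph{$G_\delta$-dense} if it meets every nonempty $G_\delta$-set.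

\begin{theorem}[Comfort and Ross \cite{CR}]\label{thm:CR}
Every pseudocompact group is totally bounded, so it is a dense subgroup of a compact group, its completion, which is unique up to isomorphism. A dense subgroup $G$ of a compact group $L$ is pseudocompact if and only if $G$ is $G_\delta$-dense in $L$.
\end{theorem}

We also use the standard fact that a continuous homomorphism from a totally bounded group into a compact group extends continuously to the completion. The extension $\pi$ is again a homomorphism, because the continuous maps $(a,b)\mapsto\pi(ab)$ and $(a,b)\mapsto\pi(a)\pi(b)$ agree on a dense set.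

These facts turn a question about finer topologies into a question about the kernel of a map between compact groups.

\begin{lemma}\label{lem:kernel}
Let $G$ be a dense subgroup of a compact group $L$, with the inherited topology $\mathcal T$. Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology on $G$, let $L'\supseteq G$ be the completion of $(G,\mathcal T')$, let $\pi:L'\to L$ be the continuous homomorphism extending the identity map $(G,\mathcal T')\to(G,\mathcal T)\subseteq L$, and let $N=\ker\pi$. Then $\pi$ is onto, $N\cap G=\{1\}$, and $G$ is $G_\delta$-dense in $L'$. If $N=\{1\}$, then $\mathcal T'=\mathcal T$.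
\end{lemma}

\begin{proof}
The image $\pi(L')$ is compact, hence closed, and contains the dense set $G$, so $\pi$ is onto. Since $\pi$ is the identity on $G$, we have $N\cap G=\{1\}$. The $G_\delta$-density of $G$ in $L'$ is Theorem~\ref{thm:CR}. If $N=\{1\}$, then $\pi$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism, and its restriction to $G$ is the identity map $(G,\mathcal T')\to(G,\mathcal T)$.
\end{proof}

\begin{example}\label{ex:metrizable}
A compact metrizable group $G$ is extremal in both senses. A dense pseudocompact subgroup is $G_\delta$-dense by Theorem~\ref{thm:CR}, and points of $G$ are $G_\delta$-sets, so the subgroup is $G$. For a pseudocompact group topology $\mathcal T'\supseteq\mathcal T$ apply Lemma~\ref{lem:kernel} with $L=G$. The kernel $N=\pi^{-1}(1)$ is a $G_\delta$-set in $L'$, hence so is $N\setminus\{1\}$. This set misses $G$, so it is empty, and $\mathcal T'=\mathcal T$.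
\end{example}

From now on $(F_i)_{i\in I}$, $K$ and $\Sigma$ are as in Theorem~\ref{thm:class}, and $\mathcal T$ is the topology of $\Sigma$. For $A\subseteq I$ put
\[
K_A=\{x\in K:\operatorname{supp}x\subseteq A\},\qquad \Sigma_A=\Sigma\cap K_A,
\]
and let $p_A:K\to K_A$ be the \emph{truncation}: $p_A(x)$ agrees with $x$ on $A$ and equals $1$ off $A$. The group $K_A$ is compact and isomorphic to $\prod_{i\in A}F_i$, and $p_A$ is a continuous homomorphism with kernel $K_{I\setminus A}$. The following facts are used throughout.
\begin{itemize}
\item Elements of $K_A$ commute with elements of $K_{I\setminus A}$, since in each coordinate one of the two is $1$.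
\item For countable $J\subseteq I$ the group $\Sigma_J=K_J$ is compact and metrizable, and $\Sigma$ is the union of these groups.
\item For $x\in K$ we have $p_A(x)\to x$ as $A$ runs through the finite subsets of $I$, directed by inclusion. In particular $\Sigma$ is dense in $K$.
\end{itemize}

\begin{lemma}\label{lem:gdelta}
A subgroup $H$ of $K$ is $G_\delta$-dense in $K$ if and only if $p_J(H)=K_J$ for every countable $J\subseteq I$. A subgroup $H$ of $\Sigma$ is dense in $\Sigma$ and pseudocompact if and only if $p_J(H)=K_J$ for every countable $J\subseteq I$.
\end{lemma}

\begin{proof}
Let $H$ be $G_\delta$-dense, $J$ countable and $x\in K_J$. Since $K_J$ is metrizable, $\{x\}$ is a $G_\delta$-set in $K_J$, so $p_J^{-1}(x)$ is a nonempty $G_\delta$-set in $K$ and meets $H$. Thus $p_J(H)=K_J$. Conversely, assume this equality for all countable $J$, and let $x\in U=\bigcap_nU_n$ with each $U_n$ open. Each $U_n$ contains a basic neighborhood of $x$ that restricts only a finite set $S_n$ of coordinates. For $J=\bigcup_nS_n$ we get $p_J^{-1}(p_J(x))\subseteq U$, and $p_J^{-1}(p_J(x))$ meets $H$.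

A subgroup of $\Sigma$ is dense in $\Sigma$ if and only if it is dense in $K$, and a $G_\delta$-dense set is dense. So the second statement follows from the first and Theorem~\ref{thm:CR}.
\end{proof}

In words: a dense pseudocompact subgroup of $\Sigma$ contains elements with any prescribed values on any countable set of coordinates, and this property characterizes such subgroups.

\begin{lemma}\label{lem:sigma}
The group $\Sigma$ is $\omega$-bounded, hence countably compact and pseudocompact, and $w(\Sigma)=|I|$.
\end{lemma}

\begin{proof}
A countable set $D\subseteq\Sigma$ lies in the compact group $K_J\subseteq\Sigma$, where $J=\bigcup_{d\in D}\operatorname{supp}d$. So $\Sigma$ is $\omega$-bounded. Consequently every countably infinite subset of $\Sigma$ has an accumulation point, and a continuous real-valued function is bounded on every countable subset, hence on $\Sigma$.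

Each $F_i$ has a countable base, and finite intersections of preimages of basic sets form a base of $K$ of cardinality at most $|I|$. Hence $w(\Sigma)\le w(K)\le|I|$. Suppose that $\mathcal B$ is a local base at $1$ in $\Sigma$ with $|\mathcal B|<|I|$. Each $B\in\mathcal B$ contains a basic neighborhood of $1$ that restricts only a finite set $S_B$ of coordinates. Since $I$ is uncountable, $\bigcup_BS_B$ has cardinality less than $|I|$; pick $i$ outside it. Then every $B\in\mathcal B$ contains $K_{\{i\}}$. Since $F_i$ is nontrivial and Hausdorff, there is an open $V$ with $1\in V\subsetneq F_i$, and the neighborhood $\{x\in\Sigma:x_i\in V\}$ of $1$ does not contain $K_{\{i\}}$. So it contains no $B\in\mathcal B$, a contradiction.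
\end{proof}

\section{Homomorphisms onto abelian groups}\label{sec:hom}

Before proving that some $\Sigma$-products are extremal, we describe how extremality fails. Abelian target groups are written additively, and homomorphisms are not assumed continuous unless this is said. We write $\mathbb Z(p)$ for the cyclic group of prime order $p$, $\mathbb Z(p^\infty)$ for the subgroup of $\mathbb Q/\mathbb Z$ of elements whose order is a power of $p$, and $\mathbb T=\mathbb R/\mathbb Z$.

A homomorphism $\psi$ on $\Sigma$ offers a candidate subgroup, its kernel, and a candidate topology, the coarsest one that refines $\mathcal T$ and makes $\psi$ continuous. By Lemma~\ref{lem:gdelta}, both candidates work if the value $\psi(x)$ can be adjusted at will without changing countably many given coordinates of $x$. This is condition \eqref{eq:onto} below.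

\begin{proposition}\label{prop:psi}
Let $C$ be a nontrivial compact metrizable abelian group and let $\psi:\Sigma\to C$ be a homomorphism such that
\begin{equation}\label{eq:onto}
\psi(\Sigma_{I\setminus J})=C\qquad\text{for every countable }J\subseteq I.
\end{equation}
Then $\Sigma$ is neither subgroup extremal nor refinement extremal.
\end{proposition}

\begin{proof}
Let $J\subseteq I$ be countable, $x\in K_J$ and $y\in C$. By \eqref{eq:onto} there is $z\in\Sigma_{I\setminus J}$ with $\psi(z)=y-\psi(x)$. The element $g=xz\in\Sigma$ satisfies
\begin{equation}\label{eq:adjust}
p_J(g)=x,\qquad\psi(g)=y.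
\end{equation}

Let $H=\ker\psi$. It is a proper subgroup, because $\psi$ maps onto the nontrivial group $C$. Taking $y=0$ in \eqref{eq:adjust} gives $p_J(H)=K_J$ for all countable $J$, so $H$ is dense in $\Sigma$ and pseudocompact by Lemma~\ref{lem:gdelta}.

Let $\Gamma=\{(g,\psi(g)):g\in\Sigma\}$, a subgroup of the compact group $K\times C$, and let $\mathcal T'$ be the topology on $\Sigma$ that makes $g\mapsto(g,\psi(g))$ a homeomorphism onto $\Gamma$. This is a Hausdorff group topology. The first projection shows $\mathcal T'\supseteq\mathcal T$, and the second shows that $\psi$ is $\mathcal T'$-continuous. Regard $K\times C$ as the product of the family $(F_i)_{i\in I}$ enlarged by the compact metrizable factor $C$. Every countable set of coordinates lies in one that consists of a countable $J\subseteq I$ and the new coordinate, and \eqref{eq:adjust} says that $\Gamma$ projects onto $K_J\times C$. By Lemma~\ref{lem:gdelta}, $\Gamma$ is $G_\delta$-dense in $K\times C$, so $\mathcal T'$ is pseudocompact by Theorem~\ref{thm:CR}. Finally, the proper subgroup $H$ is $\mathcal T'$-closed and $\mathcal T$-dense, so $\mathcal T'\neq\mathcal T$.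
\end{proof}

\begin{example}\label{ex:Z2}
Let $I=\omega_1$ and $F_i=\mathbb Z(2)$ for all $i$. Then $\Sigma$ is a vector space over $\mathbb F_2$. The vectors $e_i$ with $\operatorname{supp}e_i=\{i\}$ are linearly independent, so there is a linear functional $\psi:\Sigma\to\mathbb Z(2)$ with $\psi(e_i)=1$ for all $i$. For countable $J$ any $e_i$ with $i\notin J$ witnesses \eqref{eq:onto}. So $\ker\psi$ is a dense pseudocompact subgroup of index $2$, and it contains none of the $e_i$.
\end{example}

If $\Sigma_{I\setminus J_0}$ is perfect for some countable $J_0$, then every homomorphism to an abelian group vanishes on it and \eqref{eq:onto} cannot hold. Theorem~\ref{thm:class} and its proof show that this is the only alternative: either a homomorphism as in Proposition~\ref{prop:psi} exists, or $\Sigma$ is extremal in both senses.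

\section{Commutator width}\label{sec:width}

Since $[a,b]^{-1}=[b,a]$, the group $[F,F]$ is the set of finite products of commutators. Since $1=[1,1]$, a product of $n$ commutators is also a product of $n+1$ commutators. A group of finite commutator width is perfect, and for compact groups the converse holds.

\begin{lemma}\label{lem:baire}
A perfect compact group $F$ has finite commutator width.
\end{lemma}

\begin{proof}
Let $X_n$ be the set of products of $n$ commutators. It is a continuous image of $F^{2n}$, hence compact, and $X_1\subseteq X_2\subseteq\cdots$ cover $F$. (For finite $F$ this already gives $F=X_n$ for some $n$.) By the Baire category theorem for compact Hausdorff spaces, some $X_m$ has nonempty interior $U$. The translates of $U$ cover $F$, so finitely many of them do, say $g_1U,\dots,g_kU$. All $g_l$ lie in one $X_r$, and therefore $F=X_rX_m=X_{r+m}$.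
\end{proof}

\begin{example}\label{ex:width}
We have $\operatorname{cw}(A_5)=\operatorname{cw}(SU(2))=1$; in particular both groups are perfect. In any group, $vtv^{-1}=t^{-1}$ implies $[t,v]=t\cdot vt^{-1}v^{-1}=t^2$.

In $A_5$, with permutations composed from right to left, $v=(1\,2)(4\,5)$ inverts $t=(1\,2\,3)$ and $v=(2\,5)(3\,4)$ inverts $t=(1\,2\,3\,4\,5)$. So the $3$-cycle $(1\,3\,2)$ and the $5$-cycle $(1\,3\,5\,2\,4)$ are commutators. For $a=(1\,2\,3)$ and $b=(1\,4)(2\,3)$ we have $aba^{-1}=(1\,3)(2\,4)$ and $[a,b]=(1\,3)(2\,4)\cdot(1\,4)(2\,3)=(1\,2)(3\,4)$. Conjugation by elements of $S_5$ maps commutators of $A_5$ to commutators of $A_5$, and every nontrivial element of $A_5$ has one of these three cycle types.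

In $SU(2)$, the spectral theorem writes $g=u\,\operatorname{diag}(e^{i\theta},e^{-i\theta})\,u^{-1}$ with $u$ unitary, and after multiplying $u$ by a scalar we have $u\in SU(2)$. The matrix $v=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ inverts $t=\operatorname{diag}(e^{i\theta/2},e^{-i\theta/2})$, so $g=ut^2u^{-1}=[utu^{-1},uvu^{-1}]$.
\end{example}

In a product, a common bound on the widths lets us factor an element coordinate by coordinate, without enlarging its support. Without such a bound, a diagonal element escapes the commutator subgroup.

\begin{lemma}\label{lem:factor}
Let $E\subseteq I$ and $n\ge1$ be such that $\operatorname{cw}(F_i)\le n$ for all $i\in E$. Then every $x\in K_E$ can be written as $x=\prod_{j=1}^n[u_{2j-1},u_{2j}]$ with $u_1,\dots,u_{2n}\in K$ and $\operatorname{supp}u_k\subseteq\operatorname{supp}x$ for all $k$.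
\end{lemma}

\begin{proof}
For $i\in\operatorname{supp}x$ write $x_i$ as a product of $n$ commutators in $F_i$ and let $(u_1)_i,\dots,(u_{2n})_i$ be their entries. For $i\notin\operatorname{supp}x$ put $(u_k)_i=1$.
\end{proof}

\begin{lemma}\label{lem:diagonal}
Let $i_1,i_2,\dots$ be distinct elements of $I$ with $\operatorname{cw}(F_{i_n})>n$ for all $n$, and let $D=\{i_1,i_2,\dots\}$. Then no subgroup of $K$ that contains $K_D$ is perfect.
\end{lemma}

\begin{proof}
Choose $x\in K_D$ such that, for each $n$, the coordinate $x_{i_n}$ is not a product of $n$ commutators in $F_{i_n}$. If $x$ were a product of $m$ commutators of elements of $K$, then $x_{i_m}$ would be a product of $m$ commutators in $F_{i_m}$.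
\end{proof}

\begin{proposition}\label{prop:iiiiv}
Conditions \textup{(iii)} and \textup{(iv)} of Theorem~\ref{thm:class} are equivalent.
\end{proposition}

\begin{proof}
The group in (iv) is $\Sigma_{I\setminus J_0}$. If (iii) holds, let $J_0=\{i:\operatorname{cw}(F_i)>n\}$. By Lemma~\ref{lem:factor}, every $x\in\Sigma_{I\setminus J_0}$ is a product of $n$ commutators of elements supported in $\operatorname{supp}x$, and these elements lie in $\Sigma_{I\setminus J_0}$. If (iii) fails and $J_0$ is countable, then each set $\{i\in I\setminus J_0:\operatorname{cw}(F_i)>n\}$ is uncountable, so we can choose distinct $i_n\in I\setminus J_0$ with $\operatorname{cw}(F_{i_n})>n$. Then $K_D\subseteq\Sigma_{I\setminus J_0}$ for $D=\{i_1,i_2,\dots\}$, and $\Sigma_{I\setminus J_0}$ is not perfect by Lemma~\ref{lem:diagonal}.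
\end{proof}

\section{Commutators remove the error}\label{sec:comm}

\subsection*{Dense pseudocompact subgroups}

We begin with one coordinate. Let $I=\omega_1$, let $F_i=A_5$ for all $i$, and let $H$ be a dense pseudocompact subgroup of $\Sigma$. Let $e\in\Sigma$ have $e_0=(1\,3\,2)$ and $e_i=1$ for $i\neq0$. Must $e$ belong to $H$? For $\mathbb Z(2)$ in place of $A_5$, Example~\ref{ex:Z2} shows that the analogous claim fails. Lemma~\ref{lem:gdelta} gives elements of $H$ that agree with $e$ on any countable set of coordinates, but each of them may carry a tail of nontrivial coordinates further out. So we use $(1\,3\,2)=[t,v]$ with $t=(1\,2\,3)$ and $v=(1\,2)(4\,5)$. Take $h\in H$ with $h_0=t$. Its tail $\operatorname{supp}h\setminus\{0\}$ is countable, so there is $h'\in H$ with $h'_0=v$ and $h'_i=1$ on the tail of $h$. The element $h'$ has a tail of its own, but the two tails are disjoint. At each $i\neq0$ one of $h_i,h'_i$ is trivial, so $[h,h']=e$ and $e\in H$. The same argument works with a countable set $J$ in place of $\{0\}$.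

\begin{lemma}\label{lem:comm}
Let $H$ be a dense pseudocompact subgroup of $\Sigma$. Then $[f,f']\in H$ for all $f,f'\in\Sigma$.
\end{lemma}

\begin{proof}
Let $J=\operatorname{supp}f\cup\operatorname{supp}f'$, a countable set. By Lemma~\ref{lem:gdelta} there is $h\in H$ with $p_J(h)=f$. The set $J'=J\cup\operatorname{supp}h$ is countable because $h\in\Sigma$, so there is $h'\in H$ with $p_{J'}(h')=f'$. The coordinates are as follows, where $\ast$ marks values that we do not control:
\[
\begin{array}{c|ccc}
 & i\in J & i\in J'\setminus J & i\notin J'\\ \hline
h_i & f_i & \ast & 1\\
h'_i & f'_i & 1 & \ast\\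
{[h,h']}_i & {[f_i,f'_i]} & 1 & 1
\end{array}
\]
The last row lists the coordinates of $[f,f']$, so $[f,f']=[h,h']\in H$.
\end{proof}

\subsection*{Finer pseudocompact topologies}

Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology on $\Sigma$. Apply Lemma~\ref{lem:kernel} with $G=\Sigma$ and $L=K$, and write $K'$ for the completion of $(\Sigma,\mathcal T')$, $\pi:K'\to K$ for the extension of the identity, and $N=\ker\pi$. We want $N=\{1\}$. The difficulty is that $K'$ is an unknown compact group without coordinates. What we know is that $\Sigma$ is $G_\delta$-dense in it. In Example~\ref{ex:metrizable} the kernel was a $G_\delta$-set and this sufficed. Here $N$ is only contained in the $G_\delta$-sets $\pi^{-1}(K_{I\setminus J})$ with $J$ countable. This still shows that an element of $N$ is a limit of elements of $\Sigma$ supported off any given countable set, and such elements commute with everything supported on that set.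

\begin{lemma}\label{lem:central}
In the notation above:
\begin{itemize}
\item[(1)] for every countable $J\subseteq I$, the group $N$ is contained in the closure of $\Sigma_{I\setminus J}$ in $K'$;
\item[(2)] $N$ is central in $K'$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $M_J=\ker(p_J\circ\pi)=\pi^{-1}(K_{I\setminus J})$. It contains $N$, and it is a $G_\delta$-set in $K'$ because $K_J$ is metrizable. If $U\subseteq K'$ is open and meets $M_J$, then $U\cap M_J$ is a nonempty $G_\delta$-set, so it meets $\Sigma$ by Lemma~\ref{lem:kernel}. Since $\pi$ is the identity on $\Sigma$, we have $\Sigma\cap M_J=\Sigma_{I\setminus J}$. Thus $\Sigma_{I\setminus J}$ is dense in $M_J$.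

(2) Let $x\in\Sigma$ and $J=\operatorname{supp}x$. The centralizer of $x$ in $K'$ is closed and contains $\Sigma_{I\setminus J}$, so it contains $N$ by (1). Hence the centralizer of $N$ in $K'$ contains $\Sigma$. It is closed and $\Sigma$ is dense in $K'$, so it is $K'$.
\end{proof}

\subsection*{Finite perfect factors}

The reader may take $F=A_5$ and $n=1$ in the following proof.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Here $I=\kappa$ and $F_i=F$ is discrete. Lemma~\ref{lem:sigma} gives $\omega$-boundedness and the weight. By Lemma~\ref{lem:baire}, $n=\operatorname{cw}(F)$ is finite.

(a) By Lemma~\ref{lem:factor} with $E=I$, every $x\in\Sigma$ is a product of $n$ commutators of elements of $\Sigma$. By Lemma~\ref{lem:comm}, a dense pseudocompact subgroup $H$ contains these commutators, so $H=\Sigma$.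

(b) Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology, with $K'$, $\pi$, $N$ as above, and let $z\in N$. Choose a net $(x_\alpha)$ in $\Sigma$ with $x_\alpha\to z$ in $K'$. Then $x_\alpha=\pi(x_\alpha)\to\pi(z)=1$ in $K$. Since $F$ is discrete, this means that each $i\in I$ lies outside $\operatorname{supp}x_\alpha$ for all large $\alpha$. By Lemma~\ref{lem:factor},
\[
x_\alpha=\prod_{j=1}^n[u_{\alpha,2j-1},u_{\alpha,2j}],\qquad\operatorname{supp}u_{\alpha,k}\subseteq\operatorname{supp}x_\alpha .
\]
So $u_{\alpha,k}\in\Sigma$, and $u_{\alpha,k}\to1$ in $K$ for each $k$. Since $(K')^{2n}$ is compact, after passing to a subnet we have $u_{\alpha,k}\to a_k$ in $K'$ for $k=1,\dots,2n$. Then $\pi(a_k)=\lim_\alpha u_{\alpha,k}=1$, that is, $a_k\in N$. Taking limits in $K'$ gives $z=\prod_{j=1}^n[a_{2j-1},a_{2j}]$, and each factor is $1$ by Lemma~\ref{lem:central}(2). Thus $N=\{1\}$, and $\mathcal T'=\mathcal T$ by Lemma~\ref{lem:kernel}.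
\end{proof}

\begin{remark}\label{rem:hyp}
Countability of supports is used twice: to make $J'$ countable in Lemma~\ref{lem:comm}, and to make $\operatorname{supp}x$ countable in Lemma~\ref{lem:central}(2). It cannot be dropped from (a), since the full product $F^\kappa$ has the proper dense pseudocompact subgroup $\Sigma$. Pseudocompactness of $H$ is what allows us to prescribe infinitely many coordinates of $h'$; the elements of finite support form a proper dense subgroup of $\Sigma$, which is not pseudocompact by Lemma~\ref{lem:gdelta}. Metrizability of the factors enters through Lemma~\ref{lem:gdelta} and Lemma~\ref{lem:central}(1), where points of $K_J$ must be $G_\delta$-sets. Perfectness is needed by Example~\ref{ex:Z2}.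
\end{remark}

\section{Bounded width implies extremality}\label{sec:bounded}

Two features of Theorem~\ref{thm:finite} disappear under condition (iii) of Theorem~\ref{thm:class}. First, the factors in a countable set $J_0$ of coordinates are arbitrary. This costs little, because countably many coordinates are exactly what pseudocompactness controls. Second, the factors need not be discrete, and then $x_\alpha\to1$ no longer forces the entries $u_{\alpha,k}$ supplied by Lemma~\ref{lem:factor} to tend to $1$: in the factorization $t^2=[t,v]$ in $SU(2)$ of Example~\ref{ex:width}, the entry $v$ stays fixed as $t\to1$. The limits $a_k$ need not lie in $N$, and we only know that $\prod_j[\pi(a_{2j-1}),\pi(a_{2j})]=1$ in $K$. We would like to truncate the $a_k$ to finitely many coordinates, where this relation holds inside $\Sigma$, and pass to the limit. Truncation is available in $K$ but not in $K'$. Since $N$ is central, a commutator in $K'$ depends only on the images of its entries in $K$, and this bridges the gap.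

\begin{lemma}\label{lem:c}
Let $\mathcal T'$, $K'$, $\pi$, $N$ be as in Lemma~\ref{lem:central}. There is a continuous map $c:K\times K\to K'$ such that $\pi(c(x,y))=[x,y]$ for all $x,y\in K$, and $c(x,y)=[x,y]\in\Sigma\subseteq K'$ for all $x,y\in\Sigma$.
\end{lemma}

\begin{proof}
For $a,b\in K'$ and $z,z'\in N$ we have $[az,bz']=[a,b]$, because $z$ and $z'$ are central. Since $\pi$ is onto with kernel $N$, the formula $c(\pi(a),\pi(b))=[a,b]$ defines a map $c:K\times K\to K'$. The map $\pi\times\pi$ is a continuous surjection of compact Hausdorff spaces, hence closed, hence a quotient map, and $c\circ(\pi\times\pi)$ is the continuous commutator map of $K'$. So $c$ is continuous. Applying $\pi$ to the defining formula gives $\pi(c(x,y))=[x,y]$. For $x,y\in\Sigma$ we may take $a=x$ and $b=y$, and the commutator is computed in the subgroup $\Sigma$ of $K'$.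
\end{proof}

\begin{proposition}\label{prop:bounded}
If condition \textup{(iii)} of Theorem~\ref{thm:class} holds, then $\Sigma$ is subgroup extremal and refinement extremal.
\end{proposition}

\begin{proof}
Let $n$ be as in (iii), let $J_0=\{i:\operatorname{cw}(F_i)>n\}$ and $E=I\setminus J_0$. By Lemma~\ref{lem:factor}, every element of $\Sigma_E$ is a product of $n$ commutators of elements of $\Sigma_E$.

\emph{Subgroups.} Let $H$ be a dense pseudocompact subgroup of $\Sigma$. Lemma~\ref{lem:comm} gives $\Sigma_E\subseteq H$. Let $x\in\Sigma$. Since $J_0$ is countable, Lemma~\ref{lem:gdelta} gives $h\in H$ with $p_{J_0}(h)=p_{J_0}(x)$. Then $h^{-1}x\in\Sigma_E\subseteq H$, so $x\in H$.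

\emph{Topologies.} Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology, with $K'$, $\pi$, $N$, $c$ as in Lemma~\ref{lem:c}. Define continuous maps $W:K_E^{2n}\to K_E$ and $W':K_E^{2n}\to K'$ by
\[
W(u)=\prod_{j=1}^n[u_{2j-1},u_{2j}],\qquad W'(u)=\prod_{j=1}^nc(u_{2j-1},u_{2j}).
\]
By Lemma~\ref{lem:c}, $\pi\circ W'=W$, and $W'(u)=W(u)\in\Sigma\subseteq K'$ for $u\in\Sigma_E^{2n}$. Hence the compact set $W'(K_E^{2n})$ contains $W(\Sigma_E^{2n})=\Sigma_E$, and so it contains the closure of $\Sigma_E$ in $K'$. By Lemma~\ref{lem:central}(1) with $J=J_0$, this closure contains $N$.

Let $z\in N$ and write $z=W'(u)$ with $u=(u_1,\dots,u_{2n})\in K_E^{2n}$. Then $W(u)=\pi(z)=1$. For finite $A\subseteq E$ let $u^A=(p_A(u_1),\dots,p_A(u_{2n}))\in\Sigma_E^{2n}$. Since $p_A$ is a homomorphism,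
\[
W'(u^A)=W(u^A)=p_A(W(u))=1 .
\]
As $A$ runs through the finite subsets of $E$ we have $u^A\to u$ in $K_E^{2n}$, so $z=W'(u)=\lim_AW'(u^A)=1$. Thus $N=\{1\}$, and $\mathcal T'=\mathcal T$ by Lemma~\ref{lem:kernel}.
\end{proof}

The uniform bound $n$ is what puts all of $\Sigma_E$ into the image of one compact space $K_E^{2n}$. Without it we would only have an increasing union of compact sets, and its closure would be out of reach.

\section{Unbounded width: construction of a homomorphism}\label{sec:unbounded}

Suppose that (iii) fails. We want a homomorphism $\psi$ as in Proposition~\ref{prop:psi}. Lemma~\ref{lem:diagonal} supplies countable blocks $D\subseteq I$ for which $K_D$ has a nontrivial abelian quotient, and there are uncountably many disjoint such blocks, so that some block avoids any given countable set $J$. Three things remain to be arranged. The quotients vary with the block, and we need one target. The target must be a compact metrizable group. And the homomorphisms on the blocks must be added up, although an element of $\Sigma$ can meet infinitely many blocks.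

Recall that an abelian group $A$ is \emph{divisible} if $mA=A$ for all $m\ge1$, equivalently $pA=A$ for all primes $p$. Quotients and products of divisible groups are divisible, and a homomorphism from a subgroup of an abelian group into a divisible group extends to the whole group. The groups $\mathbb Q/\mathbb Z=\bigoplus_p\mathbb Z(p^\infty)$ and $\mathbb T$ are divisible. Every proper subgroup of $\mathbb Z(p^\infty)$ is finite, and a nonzero finite group is not divisible.

The first lemma reduces the possible targets to a countable list.

\begin{lemma}\label{lem:quot}
Every nontrivial abelian group $A$ has a homomorphism onto $\mathbb Z(p)$ or onto $\mathbb Z(p^\infty)$ for some prime $p$.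
\end{lemma}

\begin{proof}
If $pA\neq A$ for some $p$, then $A/pA$ is a nonzero vector space over $\mathbb F_p$ and has a nonzero linear functional. Otherwise $A$ is divisible. Fix $a\neq0$ in $A$ and send $a$ to $1/m+\mathbb Z$ if $a$ has finite order $m$, and to $1/2+\mathbb Z$ if $a$ has infinite order. This nonzero homomorphism $\langle a\rangle\to\mathbb Q/\mathbb Z$ extends to $A$. Its composition with the projection onto some $\mathbb Z(p^\infty)$ is nonzero. The image is a nonzero divisible subgroup of $\mathbb Z(p^\infty)$, hence all of it.
\end{proof}

The second case does occur: if $F_i=\mathbb T$ for all $i$, then every $K_D$ is divisible and has no homomorphism onto $\mathbb Z(p)$. The group $\mathbb Z(p^\infty)$ cannot serve as $C$ in Proposition~\ref{prop:psi}: by the Baire category theorem a countable compact group has an isolated point, so it is discrete and finite. We therefore merge countably many blocks into one and use the following lemma. Let $\mathbb N=\{1,2,\dots\}$ and $\mathfrak c=|\mathbb R|$.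

\begin{lemma}\label{lem:T}
The group $\mathbb Z(p^\infty)^{\mathbb N}$ has a homomorphism onto $\mathbb T$.
\end{lemma}

\begin{proof}
Let $V$ be the quotient of $\mathbb Z(p^\infty)^{\mathbb N}$ by its torsion subgroup. It is divisible and torsion-free, that is, a vector space over $\mathbb Q$, and $|V|\le\mathfrak c$. For $S\subseteq\mathbb N$ let $x_S$ have $m$-th coordinate $p^{-m}+\mathbb Z$ for $m\in S$ and $0$ for $m\notin S$. For $m$ in the symmetric difference of $S$ and $S'$, the $m$-th coordinate of $x_S-x_{S'}$ has order $p^m$. If the symmetric difference is infinite, these orders are unbounded and $x_S-x_{S'}$ is not torsion. So each element of $V$ is the class of $x_S$ for at most countably many $S$, and $|V|=\mathfrak c$. An uncountable vector space over $\mathbb Q$ has dimension equal to its cardinality, so $V$ and $\mathbb R$ both have dimension $\mathfrak c$ over $\mathbb Q$ and are isomorphic. Compose $\mathbb Z(p^\infty)^{\mathbb N}\to V\cong\mathbb R\to\mathbb R/\mathbb Z$.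
\end{proof}

\begin{proposition}\label{prop:unbounded}
If condition \textup{(iii)} of Theorem~\ref{thm:class} fails, then there is a homomorphism $\psi:\Sigma\to C$ satisfying \eqref{eq:onto}, where $C=\mathbb Z(p)$ for some prime $p$ or $C=\mathbb T$.
\end{proposition}

\begin{proof}
\emph{Step 1: blocks.} Each set $I_n=\{i\in I:\operatorname{cw}(F_i)>n\}$ is uncountable. By recursion on $\eta<\omega_1$ choose pairwise disjoint blocks $D_\eta=\{i_{\eta,1},i_{\eta,2},\dots\}$ with distinct $i_{\eta,n}\in I_n$. This is possible because at stage $\eta$ only countably many indices have been used. By Lemma~\ref{lem:diagonal}, $K_{D_\eta}$ is not perfect, so $K_{D_\eta}/[K_{D_\eta},K_{D_\eta}]$ is a nontrivial abelian group. By Lemma~\ref{lem:quot}, $K_{D_\eta}$ has a homomorphism onto some $\mathbb Z(p)$ or $\mathbb Z(p^\infty)$. There are countably many such targets, so there is one of them, $B$, and a set $Y\subseteq\omega_1$ of cardinality $\aleph_1$ such that for each $\eta\in Y$ there is a surjective homomorphism $\beta_\eta:K_{D_\eta}\to B$.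

\emph{Step 2: a compact target.} We find pairwise disjoint countable sets $L_\xi\subseteq I$ $(\xi<\omega_1)$ and surjective homomorphisms $\theta_\xi:K_{L_\xi}\to C$. If $B=\mathbb Z(p)$, let $C=B$ and let the pairs $(L_\xi,\theta_\xi)$ enumerate the pairs $(D_\eta,\beta_\eta)$ with $\eta\in Y$. If $B=\mathbb Z(p^\infty)$, let $C=\mathbb T$, fix a bijection $(\xi,m)\mapsto\eta(\xi,m)$ from $\omega_1\times\mathbb N$ onto $Y$, and put $L_\xi=\bigcup_mD_{\eta(\xi,m)}$. Since $K_{L_\xi}$ is the product of the groups $K_{D_{\eta(\xi,m)}}$, the homomorphism
\[
K_{L_\xi}\to B^{\mathbb N},\qquad x\mapsto\bigl(\beta_{\eta(\xi,m)}(p_{D_{\eta(\xi,m)}}(x))\bigr)_{m\in\mathbb N},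
\]
is onto. Let $\theta_\xi$ be its composition with the surjection of Lemma~\ref{lem:T}.

\emph{Step 3: summation.} The summation map $\bigoplus_{\xi<\omega_1}C\to C$ extends to a homomorphism $\tau:C^{\omega_1}\to C$. For $C=\mathbb Z(p)$ this is the extension of a linear functional from a subspace of a vector space over $\mathbb F_p$, and for $C=\mathbb T$ it follows from divisibility. Define the homomorphism
\[
\psi:\Sigma\to C,\qquad\psi(x)=\tau\bigl((\theta_\xi(p_{L_\xi}(x)))_{\xi<\omega_1}\bigr).
\]
Let $J\subseteq I$ be countable. It meets only countably many of the disjoint sets $L_\xi$, so some $L_\xi$ is disjoint from $J$, and $K_{L_\xi}\subseteq\Sigma_{I\setminus J}$. For $x\in K_{L_\xi}$ and $\xi'\neq\xi$ we have $p_{L_{\xi'}}(x)=1$, so the argument of $\tau$ has at most one nonzero entry and $\psi(x)=\theta_\xi(x)$. Hence $\psi(\Sigma_{I\setminus J})\supseteq\theta_\xi(K_{L_\xi})=C$.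
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The group $\Sigma$ is pseudocompact by Lemma~\ref{lem:sigma}. Conditions (iii) and (iv) are equivalent by Proposition~\ref{prop:iiiiv}. If (iii) holds, then (i) and (ii) hold by Proposition~\ref{prop:bounded}. If (iii) fails, then (i) and (ii) both fail by Propositions~\ref{prop:unbounded} and~\ref{prop:psi}.
\end{proof}

\section{Powers of one group}\label{sec:powers}

\begin{proof}[Proof of Corollary~\ref{cor:power}]
Lemma~\ref{lem:sigma} gives $\omega$-boundedness and the weight. When all factors equal $F$, each set $\{i:\operatorname{cw}(F_i)>n\}$ is empty or equal to the uncountable index set. So condition (iii) of Theorem~\ref{thm:class} holds if and only if $\operatorname{cw}(F)<\infty$, and by Lemma~\ref{lem:baire} this holds if and only if $F$ is perfect.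
\end{proof}

The groups of Theorem~\ref{thm:finite} are totally disconnected, being subgroups of products of discrete groups. This plays no role in the failure of the abelian theorem.

\begin{example}\label{ex:SU2}
For every uncountable cardinal $\kappa$, the $\Sigma$-product in $SU(2)^\kappa$ is a path-connected $\omega$-bounded group of weight $\kappa$ that is both subgroup extremal and refinement extremal. Indeed, $SU(2)$ is a compact metrizable group and is perfect by Example~\ref{ex:width}, so Corollary~\ref{cor:power} applies. For path-connectedness let $x\in\Sigma$. For $i\in\operatorname{supp}x$ write $x_i=u_i\operatorname{diag}(e^{\sqrt{-1}\,\theta_i},e^{-\sqrt{-1}\,\theta_i})u_i^{-1}$ and put $\gamma_i(s)=u_i\operatorname{diag}(e^{\sqrt{-1}\,s\theta_i},e^{-\sqrt{-1}\,s\theta_i})u_i^{-1}$ for $0\le s\le1$. For $i\notin\operatorname{supp}x$ put $\gamma_i(s)=1$. Then $s\mapsto(\gamma_i(s))_i$ is a path from $1$ to $x$ in $K_{\operatorname{supp}x}\subseteq\Sigma$.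
\end{example}

\begin{remark}
If all $F_i$ are abelian, then $1$ is the only product of commutators in $F_i$, so $\operatorname{cw}(F_i)=\infty$ for every $i$. Theorem~\ref{thm:class} then says that $\Sigma$ is extremal in neither sense, as the theorem on abelian groups quoted in Section~\ref{sec:intro} requires.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CR}
Comfort and Ross, \emph{Pseudocompactness and uniform continuity in topological groups}, Pacific J. Math. \textbf{16} (1966), 483--496.

\bibitem{Q}
Question 3 in \texttt{http://wcomfort.faculty.wesleyan.edu/files/2012/02/wc130N.pdf}.

\end{thebibliography}
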